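# Galois groups of Legendre polynomials and primes between $2n$ and $3n$

## 1. Legendre polynomials and the polynomials $J_n^\epsilon$

**Definition (Legendre polynomials).** For $m\ge 0$,
$$P_m(x)=\frac{(-1)^m}{2^m m!}\left(\frac{d}{dx}\right)^m(1-x^2)^m .$$

For example $P_2=\frac12(3x^2-1)$, $P_3=\frac12(5x^3-3x)$, $P_4=\frac18(35x^4-30x^2+3)$ and $P_5=\frac18(63x^5-70x^3+15x)$. Writing $(x^2-1)^m=(x-1)^m(x+1)^m$ and differentiating $m$ times at $x=1$ gives $m!\,2^m$, so $P_m(1)=1$.

Since $P_m(-x)=(-1)^mP_m(x)$, the number $0$ is a root for odd $m$. We remove it.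

**Definition ($L_m$).** $L_m(x)=P_m(x)$ if $m$ is even, and $L_m(x)=P_m(x)/x$ if $m$ is odd. This is an even polynomial of degree $2\lfloor m/2\rfloor$.

For example $L_5=\frac18(63x^4-70x^2+15)$. An even polynomial is a polynomial in $x^2$; the next definition names that polynomial, up to scaling and sign.

**Definition ($J_n^\epsilon$).** For integers $\alpha$ and $n\ge0$ put $((\alpha))_n=(\alpha+2)(\alpha+4)\cdots(\alpha+2n)$. For $\epsilon\in\{\pm1\}$ put
$$J_n^\epsilon(x)=\sum_{j=0}^n a_jx^j,\qquad a_j=\binom nj c_j,\qquad c_j=((2j+\epsilon))_n=\prod_{i=1}^n(2j+2i+\epsilon).$$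

So $c_j$ is the product of the $n$ consecutive odd numbers from $2j+2+\epsilon$ to $2j+2n+\epsilon$. Examples:
$$J_1^{-}=1+3x,\qquad J_1^{+}=3+5x,\qquad J_2^{-}=35x^2+30x+3,\qquad J_2^{+}=63x^2+70x+15 .$$

Throughout, $m=2n+\delta$ with $\delta\in\{0,1\}$ and $\epsilon=2\delta-1$, and $n\ge1$. The link is
$$(-2)^n\,n!\,L_m(x)=J_n^\epsilon(-x^2). \tag{1}$$

Here is the computation. Expand $(x^2-1)^m=\sum_k\binom mk(-1)^{m-k}x^{2k}$, differentiate $m$ times, and collect the terms with $2k-m=2j+\delta$, that is $k=N:=j+n+\delta$ and $m-k=n-j$. The coefficient of $x^{2j}$ in $(-2)^nn!\,L_m$ is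
$$(-1)^j\,\frac{2^n n!}{2^m}\cdot\frac{(2N)!}{N!\,(n-j)!\,(2j+\delta)!}.$$
Now $(2N)!/N!=2^N(2N-1)!!$, and $n-m+N=j$, and $(2j+\delta)!=2^jj!\,(2j+2\delta-1)!!$. So the coefficient is
$$(-1)^j\binom nj\frac{(2j+2n+2\delta-1)!!}{(2j+2\delta-1)!!}=(-1)^j\binom nj\prod_{i=1}^n(2j+2i+\epsilon),$$
which is (1). Setting $x=1$ in (1) and using $L_m(1)=1$,
$$J_n^\epsilon(-1)=(-2)^n\,n!\,. \tag{2}$$
As a check, $J_2^-(-1)=35-30+3=8=(-2)^2\cdot 2!$.

We write $J=J_n^\epsilon$ and $L=L_m$ when $n$ and $\epsilon$ are fixed. All $a_j$ are positive integers, so $\deg J=n$ and $J(0)=c_0\ne0$.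

## 2. Galois groups as permutation groups, wreath products, blocks

**Definition (Galois group of a polynomial).** For nonzero $f\in\mathbb Q[x]$, $\mathrm{Gal}(f)$ is the Galois group over $\mathbb Q$ of the splitting field of $f$ in $\overline{\mathbb Q}$. It acts faithfully on the roots of $f$. If $f$ is constant it is trivial.

If the roots of $f$ are distinct, the orbits of $\mathrm{Gal}(f)$ on the roots are the root sets of the irreducible factors of $f$. In particular, for nonconstant such $f$, the group is transitive if and only if $f$ is irreducible. For example $\mathrm{Gal}(3x^2-1)$ has order 2 and swaps $\pm1/\sqrt3$.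

**Definition (wreath product $S_2\wr S_n$).** Let $X$ be a set of $2n$ points with a fixed-point-free involution $x\mapsto -x$, and let $\Omega$ be the set of the $n$ pairs $\{x,-x\}$. Then $S_2\wr S_n$ is the group of all permutations of $X$ that commute with $x\mapsto-x$.

Such a permutation permutes $\Omega$, and every permutation of $\Omega$ arises. The permutations that fix every pair are the independent sign changes; they form the base group $\mathbb F_2^\Omega$. So $|S_2\wr S_n|=2^n\,n!$. For $S\subset\Omega$ let $e_S\in\mathbb F_2^\Omega$ be the sign change exactly over $S$, and $e_i=e_{\{i\}}$. If $\gamma\in S_2\wr S_n$ induces $\bar\gamma$ on $\Omega$, then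
$$\gamma\,e_S\,\gamma^{-1}=e_{\bar\gamma(S)}. \tag{3}$$
For $n=2$, $X=\{\pm1,\pm2\}$, this is the symmetry group, of order 8, of a square whose opposite vertices are $1,-1$ and $2,-2$.

**Definition (block systems, primitive groups).** Let $H$ be transitive on a finite set $O$. A block system is a partition of $O$ into parts (blocks) that $H$ permutes; the blocks then have a common size $d$, and $d$ divides $|O|$. The group $H$ is primitive if only $d=1$ and $d=|O|$ occur.

For example the symmetry group of a square, acting on the four vertices, has the two diagonals as blocks of size $2$, so it is not primitive. A transitive group of prime degree is primitive.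

We use two theorems on primitive groups that contain a cycle, meaning a permutation with one cycle of length $\ell$ and all other points fixed.

* Jordan's theorem (Wielandt, *Finite Permutation Groups*, Thm 13.3): a primitive group containing a transposition is symmetric, and one containing a $3$-cycle contains the alternating group.
* Jones's theorem (G. A. Jones, *Primitive permutation groups containing a cycle*, Bull. Aust. Math. Soc. 89 (2014)): a primitive group of finite degree containing a nontrivial cycle with at least three fixed points contains the alternating group. This uses the classification of finite simple groups.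

Two fixed points are not enough in Jones's theorem. The group $PGL_2(5)$ on the six points of $\mathbb P^1(\mathbb F_5)$ is 2-transitive, hence primitive. The map $x\mapsto2x$ is a 4-cycle fixing $0$ and $\infty$. The group has order $120<360=|A_6|$.

## 3. Inertia and tame ramification

Let $p$ be a prime and let $v$ be the valuation on $\overline{\mathbb Q}_p$ with $v(p)=1$.

**Hensel's lemma.** If $A\in\mathbb Z_p[x]$ has reduction $\bar A=\bar E\,\bar F$ with $\bar E$ monic and $\bar E,\bar F$ coprime in $\mathbb F_p[x]$, then $A=EF$ over $\mathbb Z_p$ with $E$ monic, $\deg E=\deg\bar E$, $\deg F=\deg A-\deg E$, lifting $\bar E,\bar F$. Also, in a finite extension of $\mathbb Q_p$, a simple root in the residue field of the reduction of an integral polynomial lifts to a root.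

**Definition (unramified closure and inertia).** $\mathbb Q_p^{nr}\subset\overline{\mathbb Q}_p$ is the maximal unramified extension of $\mathbb Q_p$: its residue field is $\overline{\mathbb F}_p$, and $p$ is a uniformizer. The inertia group is $I=\mathrm{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p^{nr})$.

Root lifting also holds in every finite extension $K$ of $\mathbb Q_p^{nr}$. Indeed, the coefficients of a polynomial lie in a finite extension of $\mathbb Q_p$ inside $K$, and we may enlarge it by an unramified extension, still inside $K$, until the residue root is there. Two consequences follow.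

* If $F\in\mathbb Z_p[x]$ has unit leading coefficient, unit constant term and separable reduction, then all its roots are units in $\mathbb Q_p^{nr}$: each of the $\deg F$ distinct residue roots lifts.
* If $p$ is odd and $\theta\in\mathbb Q_p^{nr}$ is a unit, then $\pm\sqrt{-\theta}\in\mathbb Q_p^{nr}$, since $X^2+\bar\theta$ has simple roots.

**Fact (tame Eisenstein polynomials).** Let $p\nmid e$ and let $A$ be a monic Eisenstein polynomial of degree $e$ over $\mathbb Z_p$. Then all $e$ roots of $A$ generate the same extension $K$ of $\mathbb Q_p^{nr}$, $K/\mathbb Q_p^{nr}$ is Galois and cyclic of order $e$, and a generator permutes the $e$ roots in one $e$-cycle.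

*Proof.* Since $p$ is a uniformizer of $\mathbb Q_p^{nr}$, $A$ is Eisenstein, hence irreducible, over $\mathbb Q_p^{nr}$. Let $y$ be a root and $K=\mathbb Q_p^{nr}(y)$, of degree $e$. Then $v(y)=1/e$, so $y^e=pu$ with $u$ a unit of $K$. The residue field $\overline{\mathbb F}_p$ is algebraically closed and $p\nmid e$, so $X^e-\bar u$ has a simple root, and $u=w^e$ with $w\in K$. Put $\pi=y/w$. Then $\pi^e=p$. As $X^e-p$ is Eisenstein, $\pi$ has degree $e$ and $K=\mathbb Q_p^{nr}(\pi)$. The $e$-th roots of unity lie in $\mathbb Q_p^{nr}$, because $X^e-1$ is separable mod $p$. So $K$ is the splitting field of $X^e-p$. This does not depend on $y$, and $K$ is Galois. The map $\sigma\mapsto\sigma(\pi)/\pi$ embeds $\mathrm{Gal}(K/\mathbb Q_p^{nr})$, of order $e$, into the cyclic group of $e$-th roots of unity. So it is cyclic of order $e$. It acts transitively on the $e$ roots of the irreducible $A$, hence simply transitively, and a generator is an $e$-cycle. $\square$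

Inertia produces elements of Galois groups over $\mathbb Q$: fix $\overline{\mathbb Q}\hookrightarrow\overline{\mathbb Q}_p$, and restrict $\sigma\in I$ to the splitting field of a polynomial $f\in\mathbb Q[x]$. For example take $L_2\propto3x^2-1$ and $p=3$. With $y=1/x$ we get $y^2-3$, Eisenstein of degree $2$, so an element of $I$ swaps the two roots.

## 4. Counting primes in progressions

**Definition ($\theta$ and $\pi$).** For $(a,k)=1$, $\theta(x;k,a)=\sum_{p\le x,\ p\equiv a\,(k)}\log p$, and $\pi(x;k,a)$ is the number of primes $p\le x$ with $p\equiv a\pmod k$; $\pi(x)$ counts all primes up to $x$.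

For example $\theta(10;4,3)=\log3+\log7$, and $\pi(20;3,2)=4$, from $2,5,11,17$. The following published results will be used.

* **[RR]** Ramaré–Rumely, *Primes in arithmetic progressions*, Math. Comp. 65 (1996), Thms 1, 2. For $k\in\{3,4\}$ and $(a,k)=1$: $|\theta(x;k,a)-\frac x2|\le2.072\sqrt x$ for $1\le x\le10^{10}$, and $|\theta(x;k,a)-\frac x2|\le0.012\,x$ for $x\ge10^{10}$. (This is weaker than what is proved there.)
* **[MV]** Montgomery–Vaughan, *The large sieve*, Mathematika 20 (1973), Thm 2. For $(a,k)=1$, $x>0$, $y>k$: $\pi(x+y;k,a)-\pi(x;k,a)<\dfrac{2y}{\varphi(k)\log(y/k)}$.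
* **[Na]** Nagura (1952). For every integer $N\ge25$ there is a prime $p$ with $N<p\le\frac65N$.
* **[BHP]** Baker–Harman–Pintz, Proc. London Math. Soc. 83 (2001). For $x$ large, $[x-x^{0.525},x]$ contains a prime. (Only for the last sentence of Theorem 2.)

## 5. From irreducible to full Galois group

Irreducibility of $J$ says only that its Galois group is transitive on the roots. The problem asks whether, for this family, transitive already means as large as possible. For $J$, of degree $n$, the largest possible group is $S_n$. For $L$ it is not $S_{2n}$: by (1) the roots of $L$ come in pairs $\pm x$, and the Galois group commutes with $x\mapsto-x$, so the ceiling is $S_2\wr S_n$. The conjecture, taken from "On the Galois Groups of Legendre Polynomials" (http://faculty.bard.edu/cullinan/papers/legendre.pdf), is that both ceilings are reached whenever $J_n^\epsilon$ is irreducible over $\mathbb Q$. We are to prove or disprove it. It is true.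

**Theorem 1.** Let $n\ge1$, $\delta\in\{0,1\}$, $\epsilon=2\delta-1$. If $J_n^\epsilon$ is irreducible over $\mathbb Q$, then $\mathrm{Gal}(J_n^\epsilon)\cong S_n$ and $\mathrm{Gal}(L_{2n+\delta})\cong S_2\wr S_n$.

**Theorem 2.** For all $n\ge1$ and $\epsilon=\pm1$ we can write $J_n^\epsilon=gh$ in $\mathbb Q[x]$ with $g$ irreducible of degree $r>n/2$ and
$$\mathrm{Gal}(J)\cong S_r\times\mathrm{Gal}(h),\qquad \mathrm{Gal}(L)\cong(S_2\wr S_r)\times\mathrm{Gal}(h(-x^2)).$$
Here $\mathrm{Gal}(g)=S_r$ and $\mathrm{Gal}(g(-x^2))=S_2\wr S_r$. Moreover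
$$\deg h=n-r\le\tfrac12\big(|p-2\lceil m/2\rceil|-1\big)\quad\text{for every odd prime } p \text{ with } \tfrac{4n+\epsilon}3<p\le4n+\epsilon .$$
Hence, by [BHP], $n-r\le\frac12(2n+1)^{0.525}$ for $n$ large.

The word "odd" matters only for $n=1$. For $n\ge2$ we have $\frac{4n+\epsilon}3\ge\frac73$, so every prime in the range is odd. For $n=1$, $\epsilon=-1$, $p=2$ the right-hand side would be $-\frac12$.

**Theorem 3.** For $n\ge1$ the following are equivalent: $J$ is irreducible; $\mathrm{Gal}(J)\cong S_n$; $\mathrm{Gal}(L)\cong S_2\wr S_n$; $L$ is irreducible.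

Notation for the rest: $\Omega$ is the set of roots of $J$ in $\overline{\mathbb Q}$, $G=\mathrm{Gal}(J)\le\mathrm{Sym}(\Omega)$, $\Gamma=\mathrm{Gal}(L)$.

## 6. Degrees one and two by hand

*$n=1$.* $J$ is linear, and $L$ is proportional to $3x^2-1$ or $5x^2-3$. Both are irreducible with group of order $2=|S_2\wr S_1|$.

*$n=2$, $\epsilon=-1$.* Here $J=35x^2+30x+3$, and $L\propto J(-x^2)$. Reverse the coefficients: $J^*(x)=x^2J(1/x)=3x^2+30x+35$ has roots $1/\theta$, $\theta\in\Omega$. The roots $x$ of $L$ satisfy $-x^2\in\Omega$, so $y=1/x$ satisfies $J^*(-y^2)=0$.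

At $p=5$ the polynomial $J^*(-y^2)=3y^4-30y^2+35$ is Eisenstein up to the unit 3, of degree $4$ prime to $5$. By Section 3, $\Gamma$ contains a $4$-cycle on the four roots. At $p=7$, $J^*\equiv x(3x+2)$. By Hensel one root $1/\theta_1$ lies in $\mathbb Q_7$ with valuation $1$ (the product of the roots is $35/3$), and the other is a unit in $\mathbb Q_7$. The square roots of $-1/\theta_2$ are unramified, those of $-1/\theta_1$ have valuation $\frac12$. So some inertia element swaps the two roots of $L$ over $\theta_1$ and fixes the other two. It has fixed points, so it is not one of the four powers of the 4-cycle. Hence $|\Gamma|>4$ divides $8$, and $\Gamma=S_2\wr S_2$; since $\Gamma$ is transitive, $J$ is irreducible and $G=S_2$.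

*$n=2$, $\epsilon=+1$.* Here $J=63x^2+70x+15$, $L\propto63x^4-70x^2+15$. At $p=7$, $J^*=15x^2+70x+63$ is Eisenstein up to a unit, so as before $\Gamma$ contains a $4$-cycle $\tau$. In particular $\Gamma$ is transitive, $J$ is irreducible and $G=S_2$. If $\Gamma$ were not all of $S_2\wr S_2$, it would have order $4$ and be cyclic, generated by $\tau$. But the splitting field of $L$ contains $\sqrt{70}$, because the discriminant of $J$ is $4900-3780=1120=4^2\cdot70$. It also contains a square root of $\theta_1\theta_2=\frac{15}{63}=\frac5{21}$, the product $x_1x_2$ of two roots of $L$, hence $\sqrt{105}=21\sqrt{5/21}$ up to sign. Since $70$, $105$ and $70\cdot105=35^2\cdot6$ are not squares, it contains a field with group $C_2\times C_2$, which is not a quotient of a cyclic group. So $\Gamma=S_2\wr S_2$.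

What worked is that a prime divided, exactly once, a run of coefficients at one end of $J$. The length of the run became the length of a cycle. We now do this for all $n$.

## 7. A differential equation that forces simple roots

The inertia argument needs to know that, away from the run of vanishing coefficients, $J$ has distinct roots mod $p$.

**Lemma 1.** Let $k=\mathbb Q$, or $k=\mathbb F_p$ with $p>n$ odd, and let $f$ be the image of $J$ in $k[x]$. Then $f\ne0$, and every root $a\ne0$ of $f$ in $\bar k$ is simple. In particular $|\Omega|=n$, and $L$ has $2n$ distinct nonzero roots.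

**Step 1: a differential equation.** We want a second-order equation that is singular only at $0$ and $-1$. From $c_{j+1}/c_j=(2j+2n+2+\epsilon)/(2j+2+\epsilon)$ and $\binom n{j+1}/\binom nj=(n-j)/(j+1)$,
$$(j+1)(2j+2+\epsilon)\,a_{j+1}=(n-j)(2j+2n+2+\epsilon)\,a_j .$$
The left side is the coefficient of $x^j$ in $2xJ''+(2+\epsilon)J'$. On the right, $(n-j)(2j+2n+2+\epsilon)=n(2n+2+\epsilon)-\big(2j(j-1)+(4+\epsilon)j\big)$, so the right side is the coefficient of $x^j$ in $n(2n+2+\epsilon)J-2x^2J''-(4+\epsilon)xJ'$. Hence
$$2x(1+x)J''+\big[(2+\epsilon)+(4+\epsilon)x\big]J'-n(2n+2+\epsilon)J=0. \tag{4}$$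

**Step 2: a double root kills $f$.** We differentiate (4) repeatedly and use a Taylor expansion. Equation (4) has integer coefficients, so it holds for $f$ over $k$. Differentiating $i$ times,
$$2x(1+x)f^{(i+2)}+\big[(2+\epsilon+2i)+(4+\epsilon+4i)x\big]f^{(i+1)}+\big[2i(i-1)+(4+\epsilon)i-n(2n+2+\epsilon)\big]f^{(i)}=0.$$
By (2), $f(-1)=(-2)^nn!$, which is nonzero in $k$ as $p$ is odd and $p>n$. So $f\ne0$ and $-1$ is not a root. Let $a\ne0$ be a root with $f(a)=f'(a)=0$. Then $2a(1+a)\ne0$, and the displayed equation at $a$ gives successively $f''(a)=0$, $f'''(a)=0$, and so on. Since $\deg f\le n$, and $i!$ is invertible in $k$ for $i\le n$, we get $f=\sum_{i\le n}\frac{f^{(i)}(a)}{i!}(x-a)^i=0$, a contradiction.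

For $k=\mathbb Q$: $J(0)\ne0$, so all $n$ roots are nonzero and simple. The roots of $L$ are the $x$ with $-x^2\in\Omega$, two opposite ones for each $\theta\in\Omega$. $\square$

Thus the roots of $L$ form $n$ pairs $\{x,-x\}$ indexed by $\Omega$, and $\Gamma\le S_2\wr S_n$. The splitting field of $J$ lies in that of $L$, so restriction gives a surjection $\Gamma\to G$, with kernel $V=\Gamma\cap\mathbb F_2^\Omega$.

## 8. Cycles from primes that divide a run of coefficients

**Lemma 2.** Let $1\le\ell\le n$, and suppose that either

* (A) $p=4n+2+\epsilon-2\ell$ is prime, or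
* (B) $p=2\ell+\epsilon$ is prime and $3p>4n+\epsilon$.

Then there are an $\ell$-subset $S\subset\Omega$ and $\tau\in\Gamma$ such that $\tau$ acts as a $2\ell$-cycle on the $2\ell$ roots of $L$ lying over $S$ and fixes all other roots. Consequently the image of $\tau$ in $G$ is an $\ell$-cycle with support $S$ (trivial if $\ell=1$), and $\tau^\ell=e_S$.

**Step 1: which coefficients $p$ divides.** We show that $p$ divides exactly $\ell$ of the $a_j$, each exactly once. The prime $p$ is odd, since $\epsilon$ is odd. In (A), $p\ge2n+2+\epsilon>n$. In (B), $3p\ge4n+\epsilon+1\ge4n$, so $p>n$. Hence all $\binom nj$ are prime to $p$, and $p\nmid2\ell$. The factors of the $c_j$ are odd, positive and at most $4n+\epsilon$, which is less than $3p$: in (A) because $3p\ge6n+6+3\epsilon>4n+\epsilon$, in (B) by hypothesis. An odd positive multiple of $p$ below $3p$ is $p$ itself. The factors of $c_j$ are the distinct odd numbers from $2j+2+\epsilon$ to $2j+2n+\epsilon$. So $p\mid c_j$ if and only if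
$$2j+2+\epsilon\le p\le2j+2n+\epsilon, \tag{5}$$
and then $v(a_j)=v(c_j)=1$.

In (A) the first inequality of (5) always holds, as $p\ge2n+2+\epsilon$; the second says $j\ge n-\ell+1$. So $a_j$ is a unit for $j\le n-\ell$, and $v(a_j)=1$ for the last $\ell$ indices. In (B) the second inequality always holds, as $p\le2n+\epsilon$; the first says $j\le\ell-1$. So $v(a_j)=1$ for the first $\ell$ indices, and the other $a_j$ are units.

**Step 2: splitting off an Eisenstein factor.** We want a factor over $\mathbb Z_p$ that carries all the ramification.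

Case (A). The reduction $f=\bar J$ has degree $n-\ell$ and $f(0)\ne0$, so $f$ is separable by Lemma 1. Put $J^*(x)=x^nJ(1/x)$; its leading coefficient $a_0$ is a unit. Then $\bar J^*=x^\ell f^*$, where $f^*$, the reverse of $f$, is separable of degree $n-\ell$ with $f^*(0)\ne0$. By Hensel, $J^*=EF$ over $\mathbb Z_p$ with $E$ monic, $E\equiv x^\ell$, $\deg F=n-\ell$, $F\equiv f^*$. We have $E(0)F(0)=a_n$, of valuation $1$, and $F(0)$ is a unit. So $v(E(0))=1$ and $E$ is Eisenstein of degree $\ell$. Let $S=\{\theta\in\Omega:E(1/\theta)=0\}$, of size $\ell$. For a root $x$ of $L$ over $\theta$ put $y=1/x$; then $1/\theta=-y^2$, and the $2\ell$ values $y$ over $S$ are the roots of $E(-y^2)$. For $\theta\notin S$, $1/\theta$ is a root of $F$.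

Case (B). Here $\bar J=x^\ell f$ with $f(0)\ne0$ and $\deg f=n-\ell$. The roots of $f$ are nonzero roots of $\bar J$, hence simple by Lemma 1. By Hensel, $J=EF$ over $\mathbb Z_p$ with $E$ monic, $E\equiv x^\ell$, $\deg F=n-\ell$, $F\equiv f$. Now $E(0)F(0)=a_0$ has valuation $1$ and $F(0)$ is a unit, so again $E$ is Eisenstein of degree $\ell$. Let $S$ be the set of roots of $E$ and put $y=x$; the $2\ell$ roots of $L$ over $S$ are the roots of $E(-y^2)$. The $\theta\notin S$ are the roots of $F$.

**Step 3: inertia acts trivially off $S$.** In both cases $F$ has unit leading coefficient ($a_0$, resp. $a_n$), unit constant term and separable reduction. By Section 3 the $\theta\notin S$ are units in $\mathbb Q_p^{nr}$, and since $p$ is odd so are $\pm\sqrt{-\theta}$. Hence $I$ fixes every root of $L$ over $\Omega\setminus S$.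

**Step 4: inertia acts cyclically over $S$.** The polynomial $(-1)^\ell E(-y^2)$ is monic Eisenstein of degree $2\ell$, and $p\nmid2\ell$. By the Fact of Section 3, $I$ acts on its roots through a cyclic group of order $2\ell$ whose generators act as a $2\ell$-cycle; passing from $y$ to $x$ does not change the action. Let $\tau\in\Gamma$ be the restriction of an element of $I$ that maps to a generator. It has the stated action on the roots of $L$. It commutes with $x\mapsto-x$, and $\langle\tau\rangle$ is transitive on $S$, so $\tau$ induces an $\ell$-cycle on $S$. Finally $\tau^\ell$ acts trivially on $\Omega$, fixes the roots not over $S$, and moves every root over $S$, being the $\ell$-th power of a $2\ell$-cycle. So it sends $x$ to $-x$ over $S$, and $\tau^\ell=e_S$. $\square$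

So $\tau$ serves twice: its image gives a cycle in $G$, and $\tau^\ell$ gives an element of $V$.

## 9. Transpositions, single cycles and common divisors of cycle lengths

With $G$ transitive, the classical plan is to find a transposition or a $3$-cycle and quote Jordan. By Lemma 2(A), a transposition needs $4n-2+\epsilon$ prime and a $3$-cycle needs $4n-4+\epsilon$ prime; case (B) with $\ell\in\{2,3\}$ has $p=2\ell+\epsilon\le7$, so it is confined to $4n+\epsilon<21$. For $(n,\epsilon)=(17,-1)$ the two numbers are $65=5\cdot13$ and $63$, and Lemma 2 gives neither cycle. Jones's theorem repairs this part: any nontrivial cycle with three fixed points will do.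

The second obstruction is more serious. All these theorems assume primitivity, and we must rule out blocks.

**Lemma 3.** Let $H$ be transitive on $O$ with a block system of block size $d$. If $\sigma\in H$ is an $\ell$-cycle with $\ell>d$, then $d\mid\ell$.

*Proof.* Let $S$ be the support of $\sigma$. If blocks $B,B'$ contain $s,s'\in S$, choose $k$ with $\sigma^ks=s'$; then $\sigma^kB=B'$. So $\sigma$ permutes the blocks meeting $S$ transitively. If it fixed one of them, that block would be the only one, would contain $S$, and $\ell\le d$, a contradiction. So every block $B$ meeting $S$ has $\sigma B\cap B=\emptyset$, hence $\sigma$ moves every point of $B$, and $B\subset S$. Thus $S$ is a union of blocks. $\square$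

Lemma 3 cannot be improved. If $d\mid n$ and $\ell=kd\le n$, label the points of $k$ blocks $(i,b)$ with $i\in\mathbb Z/d$, $1\le b\le k$. The permutation $(i,b)\mapsto(i,b+1)$ for $b<k$, $(i,k)\mapsto(i+1,1)$ is a $kd$-cycle preserving the blocks. For instance $(1\,3\,2\,4)$ preserves $\{1,2\},\{3,4\},\{5,6\}$. So a collection of cycles whose lengths are all multiples of $d$ says nothing, by length alone, against blocks of size $d$. This happens: for $(n,\epsilon)=(8,1)$, condition (A) reads $p=35-2\ell$. The lengths $\ell>n/2=4$ it gives are $6$ (from $23$) and $8$ (from $19$), since $25$ and $21$ are composite. Both are even, and blocks of size $2$ survive. Only a shorter cycle, $\ell=3$ from $p=29$, kills them.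

The way past this is to use all $\ell>n/2$ at once. A proper block size is at most $n/2$, so it would divide every such $\ell$. Suppose a prime $q$ divides every such $\ell$. Then every prime $p=4n+2+\epsilon-2\ell$ lies in one residue class mod $2q$. Explicit prime number theory says that the primes between $2n$ and $3n$ are too many, and too well spread, for this. The same spread supplies an even $\ell$ (an odd permutation), an odd $\ell$ (for $V$), and three fixed points for Jones. For $(17,-1)$ the primes $37,41,43,47$ give $\ell=16,14,13,11$: greatest common divisor $1$, both parities, and the $11$-cycle has $6$ fixed points.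

The last tool finds the sign changes.

**Lemma 4.** Let $O$ be a finite set and $V\le\mathbb F_2^O$ a subgroup stable under $\mathrm{Sym}(O)$. If $V$ contains some $e_{S'}$ with $1\le|S'|<|O|$ and some $e_S$ with $|S|$ odd, then $V=\mathbb F_2^O$.

*Proof.* Choose $i\in S'$, $j\in O\setminus S'$. Adding to $e_{S'}$ its image under $(i\,j)$ gives $e_i+e_j\in V$. By stability all $e_a+e_b$ lie in $V$, and these generate all vectors of even weight. Together with $e_S$ they generate everything. $\square$

## 10. The lengths above $n/2$ have no common divisor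

Put
$$\Lambda=\Lambda_{n,\epsilon}=\{\ell:\ n/2<\ell\le n,\ 4n+2+\epsilon-2\ell\ \text{prime}\}.$$
Since $\ell=n$ gives $2n+2+\epsilon$ and $\ell=n/2$ gives $3n+2+\epsilon$, the corresponding primes are exactly those in
$$I_n^\epsilon=[2n+2+\epsilon,\ 3n+2+\epsilon)\supset[2n+3,3n].$$

**Lemma 5.** If $n\ge13$ or $(n,\epsilon)=(12,1)$, then (i) $\gcd(\Lambda)=1$; (ii) $\Lambda$ contains an even and an odd number; (iii) $\max\Lambda-\min\Lambda\ge3$.

Two remarks are used repeatedly. Twin primes $t,t+2\in I_n^\epsilon$ give consecutive integers in $\Lambda$, hence (i) and (ii). Three primes above $3$ in $I_n^\epsilon$ have extremes at distance at least $6$, since one of $p,p+2,p+4$ is divisible by $3$; hence (iii).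

**Step 1: $12\le n\le64$, by listing triples.** Each triple below contains a twin pair and lies in $I_n^\epsilon$, so (i)–(iii) hold. Except in the rows $(12,1)$, $n=14$ and $n=20$, the triple lies in $[2n+3,3n]$ and both signs are covered.

| $n$ | primes | reason |
|---|---|---|
| $(12,1)$ | $29,31,37$ | $I=[27,39)$ |
| $13$ | $29,31,37$ | $[2n+3,3n]=[29,39]$ |
| $(14,-1)$ | $29,31,37$ | $I=[29,43)$ |
| $(14,1)$ | $37,41,43$ | $I=[31,45)$ |
| $15$–$17$ | $37,41,43$ | $2n+3\le37$, $3n\ge45$ |
| $18$–$19$ | $41,43,47$ | $2n+3\le41$, $3n\ge54$ |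
| $(20,-1)$ | $41,43,47$ | $I=[41,61)$ |
| $(20,1)$ | $53,59,61$ | $I=[43,63)$ |
| $21$–$24$ | $53,59,61$ | $2n+3\le51$, $3n\ge63$ |
| $25$–$32$ | $67,71,73$ | $2n+3\le67$, $3n\ge75$ |
| $33$–$34$ | $71,73,79$ | $2n+3\le71$, $3n\ge99$ |
| $35$–$46$ | $97,101,103$ | $2n+3\le95$, $3n\ge105$ |
| $47$–$64$ | $131,137,139$ | $2n+3\le131$, $3n\ge141$ |

**Step 2: (iii) for $n\ge65$, from two primes far apart.** Apply [Na] with $N=2n+2$ and with $N=\lfloor5n/2\rfloor$: there are primes $2n+2<p_1\le2.4n+2.4$ and $\lfloor5n/2\rfloor<p_2\le3n$. As $p_2$ is an integer, $p_2>2.5n$. Then $p_2-p_1>0.1n-2.4\ge4.1$, and the difference is even, so $p_2-p_1\ge6$. Both lie in $[2n+3,3n]$.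

**Step 3: (i), (ii) for $65\le n\le5848$, from twin primes.** A twin pair $t,t+2$ lies in $[2n+3,3n]$ exactly when $\frac{t+2}3\le n\le\frac{t-3}2$. The following pairs have overlapping ranges that cover $65\le n\le5848$.

| $t$ | $n$ | $t$ | $n$ |
|---|---|---|---|
| $179$ | $61$–$88$ | $1607$ | $537$–$802$ |
| $227$ | $77$–$112$ | $2381$ | $795$–$1189$ |
| $311$ | $105$–$154$ | $3557$ | $1187$–$1777$ |
| $419$ | $141$–$208$ | $5279$ | $1761$–$2638$ |
| $569$ | $191$–$283$ | $7877$ | $2627$–$3937$ |
| $821$ | $275$–$409$ | $11699$ | $3901$–$5848$ |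
| $1091$ | $365$–$544$ | | |

**Step 4: many primes in each class mod $3$ and mod $4$, for $n\ge5849$.** Let $k\in\{3,4\}$, $(a,k)=1$ and $D_{k,a}=\theta(3n;k,a)-\theta(2n+2;k,a)$. If $3n\le10^{10}$, [RR] gives
$$D_{k,a}\ge\frac{n-2}2-2.072\big(\sqrt{3n}+\sqrt{2n+2}\big)\ge\frac n2\Big(1-\frac2n-\frac{13.04}{\sqrt n}\Big)\ge0.41\,n.$$
For the middle inequality, $2\cdot2.072\,(\sqrt3+\sqrt{2+2/5849})<13.04$. For the last, the bracket increases with $n$ and exceeds $0.829$ at $n=5849$. If $3n>10^{10}$, then $2.072\sqrt x\le0.012\,x$ for $x\ge10^6$ shows that the error at $2n+2$ is at most $0.012(2n+2)$ in every case, so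
$$D_{k,a}\ge\frac{n-2}2-0.012(5n+2)=0.44\,n-1.024\ge0.41\,n.$$

So $[2n+3,3n]$ contains primes in both classes $1,3$ mod $4$ and in both classes $1,2$ mod $3$. Since $\ell=\frac12(4n+2+\epsilon-p)$, the class of $p$ mod $4$ determines the parity of $\ell$, and (ii) follows. Let $P=\pi(3n)-\pi(2n+2)$, the number of primes in $[2n+3,3n]$. Adding the two classes mod $4$, and using $\log p\le\log3n$,
$$P\ge0.82\,\frac n{\log3n}. \tag{6}$$

**Step 5: no prime $q$ divides all of $\Lambda$, for $n\ge5849$.** This step gives (i). Suppose $q$ divides every $\ell\in\Lambda$. By (ii), $q\ne2$. If $q=3$, all primes in $[2n+3,3n]$ would be $\equiv4n+2+\epsilon$ mod $3$, contrary to Step 4. So $5\le q\le n$, and all $P\ge1$ primes in $[2n+3,3n]$ lie in the single class of $4n+2+\epsilon$ mod $2q$. This class is prime to $2q$, because these primes exceed $2n>q$.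

*Large $q$.* The $\ell$ belonging to primes in $[2n+3,3n]$ are multiples of $q$ in an interval of length at most $(n-3)/2$, so $P\le\frac n{2q}+1$. If $q\ge\log3n$, this and (6) give $0.32\,n/\log3n\le1$. But $n/\log3n$ increases for these $n$, and $0.32\,n/\log 3n>190$ at $n=5849$. So $q<\log3n$.

*Small $q$.* Apply [MV] with $x=2n+2$, $y=n-2$ and modulus $2q$; $\varphi(2q)=q-1$, and $y>2q$ since $q<\log3n$:
$$P<\frac{2(n-2)}{(q-1)\log\frac{n-2}{2q}}.$$
The function $u\mapsto(u-1)\log\frac{n-2}{2u}$ has derivative $\log\frac{n-2}{2u}-1+\frac1u$. On $[5,\log3n]$ this is positive, because $\frac{n-2}{2u}\ge\frac{n-2}{2\log3n}$, which increases with $n$ and exceeds $298>e$ at $n=5849$. So $(q-1)\log\frac{n-2}{2q}\ge4\log\frac{n-2}{10}$, and with (6)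
$$0.82\,\frac n{\log3n}<\frac n{2\log((n-2)/10)},\qquad\text{that is}\qquad 1.64\,\log\frac{n-2}{10}<\log3n .$$
At $n=5849$ the left side exceeds $10.4$ and the right side is below $9.8$. The difference, left minus right, has derivative $\frac{1.64}{n-2}-\frac1n>0$. So the inequality is false for all $n\ge5849$, a contradiction. $\square$

## 11. Degrees up to twelve

**Lemma 6.** If $n\le11$, or $(n,\epsilon)=(12,-1)$, then $J$ is irreducible, $G=S_n$ and $\Gamma=S_2\wr S_n$.

The case $n=1$ was done in Section 6. For $n\ge2$, Lemma 2 supplies the following lengths $\ell$, with the prime in parentheses; B marks case (B), where $3p>4n+\epsilon$ is checked at once.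

| $n$ | $\epsilon=-1$ | $\epsilon=+1$ |
|---|---|---|
| 2 | 1(7), 2(5) | 2(7) |
| 3 | 1(11), 3(7) | 1(13), 2(11), 3(B7) |
| 4 | 2(13), 3(11), 4(B7) | 1(17), 3(13), 4(11) |
| 5 | 1(19), 2(17), 5(11) | 2(19), 3(17), 5(13) |
| 6 | 3(19), 4(17), 6(13) | 2(23), 5(17), 6(B13) |
| 7 | 3(23), 6(17), 7(B13) | 1(29), 4(23), 7(17) |
| 8 | 1(31), 2(29), 7(19), 8(17) | 2(31), 3(29), 6(23), 8(19) |
| 9 | 3(31), 4(29), 7(23), 9(19) | 1(37), 4(31), 9(B19) |
| 10 | 2(37), 5(31), 9(23), 10(B19) | 1(41), 6(31), 7(29), 10(23) |
| 11 | 1(43), 2(41), 11(23) | 2(43), 3(41), 11(B23) |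
| 12 | 4(41), 9(31), 10(29), 12(B23) | — |

**Step 1: irreducibility.** Each list contains $n$, so $G$ contains an $n$-cycle, is transitive, and $J$ is irreducible.

**Step 2: primitivity.** By Lemma 3 it suffices to find, for each $d\mid n$ with $1<d<n$, a listed $\ell>d$ with $d\nmid\ell$. For prime $n$ there is nothing to do. For $n=4$, $d=2$: $\ell=3$ for both signs. For $(6,-1)$: $\ell=3$ against $d=2$, $\ell=4$ against $d=3$. For $(6,1)$: $\ell=5$ against both. For $(8,-1)$: $\ell=7$ against $d=2,4$. For $(8,1)$: $\ell=3$ against $d=2$, $\ell=6$ against $d=4$. For $n=9$, $d=3$: $\ell=4$ for both signs. For $n=10$, $d=2,5$: $\ell=9$ if $\epsilon=-1$, $\ell=7$ if $\epsilon=1$. For $(12,-1)$: $\ell=9$ against $d=2,4,6$, and $\ell=4$ against $d=3$. So $G$ is primitive.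

**Step 3: $G=S_n$.** We look for a cycle to which Jordan or Jones applies, and for an odd permutation.

* Lists containing $2$: Jordan, with a transposition. These are $(2,\pm1)$, $(3,1)$, $(4,-1)$, $(5,\pm1)$, $(6,1)$, $(8,\pm1)$, $(10,-1)$, $(11,\pm1)$.
* $(4,1)$, $(6,-1)$, $(7,-1)$: Jordan, with a $3$-cycle; a $4$-, $4$-, $6$-cycle respectively is odd.
* $(7,1)$, $(9,\pm1)$, $(12,-1)$: a $4$-cycle with at least $3$ fixed points, Jones; it is odd.
* $(10,1)$: a $6$-cycle with $4$ fixed points, Jones; it is odd.
* $(3,-1)$: $J=3(5+105x+315x^2+231x^3)$. The cubic in parentheses has discriminant $50803200=2\cdot5040^2$, not a square, so the transitive group $G$ is not in $A_3$ and $G=S_3$.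

**Step 4: the sign changes.** The kernel $V=\Gamma\cap\mathbb F_2^\Omega$ is normal in $\Gamma$, so by (3) it is stable under $G=S_n$. Every list except $(2,1)$ contains an odd $\ell$ and some $\ell'<n$. By Lemma 2, $V$ contains the corresponding $e_S$ and $e_{S'}$, so $V=\mathbb F_2^\Omega$ by Lemma 4. Then $|\Gamma|=|V|\,|G|=2^nn!$ and $\Gamma=S_2\wr S_n$. The case $(2,1)$, where the only listed length is $2=n$, was done in Section 6. $\square$

## 12. The full group when $J$ is irreducible: proof of Theorem 1

If $n\le11$ or $(n,\epsilon)=(12,-1)$, Lemma 6 gives the claim. Otherwise Lemma 5 applies. By hypothesis $G$ is transitive on $\Omega$.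

**Step 1: $G$ is primitive.** A block system of size $d$, $1<d<n$, has $d\mid n$, so $d\le n/2<\ell$ for all $\ell\in\Lambda$. By Lemma 2(A), $G$ contains an $\ell$-cycle for each $\ell\in\Lambda$, so $d\mid\ell$ by Lemma 3. This contradicts $\gcd(\Lambda)=1$.

**Step 2: $G=S_n$.** We use (iii) for Jones and (ii) for the sign. The number $\ell'=\min\Lambda$ satisfies $2\le\ell'\le\max\Lambda-3\le n-3$, so $G$ contains a nontrivial cycle with at least three fixed points, and $G\supseteq A_n$ by Jones. An $\ell$-cycle with $\ell\in\Lambda$ even is an odd permutation, so $G=S_n$.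

**Step 3: $\Gamma=S_2\wr S_n$.** The kernel $V=\Gamma\cap\mathbb F_2^\Omega$ of $\Gamma\to G$ is $S_n$-stable by (3). By Lemma 2 it contains $e_{S'}$ with $|S'|=\min\Lambda<n$ and $e_S$ with $|S|\in\Lambda$ odd. By Lemma 4, $V=\mathbb F_2^\Omega$, so $|\Gamma|=2^nn!$ and $\Gamma=S_2\wr S_n$. $\blacksquare$

## 13. One large orbit without irreducibility: proof of Theorem 2

In the cases of Lemma 6 take $r=n$, $g=J$, $h=1$; all claims except the degree bound are then clear. Otherwise Lemma 5 applies, and $n\ge12$.

**Step 1: the orbit $O$.** The support of a nontrivial cycle in $G$ lies in one $G$-orbit, and two subsets of $\Omega$ of size $>n/2$ meet. So all cycles from Lemma 2(A) with lengths in $\Lambda$ have support in one orbit $O$, of size $r\ge\max\Lambda>n/2$. Let $g$ be the irreducible factor of $J$ with root set $O$, let $h=J/g$, and let $H=G|_O=\mathrm{Gal}(g)$, which is transitive on $O$.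

**Step 2: $H=S_r$.** This repeats Section 12 on $O$. A block system of size $d$, $1<d<r$, has $d\le r/2\le n/2$, so $d$ divides all $\ell\in\Lambda$ by Lemma 3, contradicting Lemma 5(i). So $H$ is primitive. It contains a nontrivial cycle of length $\min\Lambda\le\max\Lambda-3\le r-3$ and a cycle of even length. By Jones, $H=S_r$.

**Step 3: $G$ is a direct product.** We show that $G$ contains $S_r\times1$. Let $N\lhd G$ be the subgroup acting trivially on $\Omega\setminus O$. It contains the cycles of Step 1, so $N|_O$ is a normal subgroup of $S_r$ containing an odd permutation. Since $r>6$, the normal subgroups of $S_r$ are $1,A_r,S_r$, and $N|_O=S_r$. Now $G\le S_r\times\mathrm{Gal}(h)$ contains $S_r\times1$ and projects onto $\mathrm{Gal}(h)$. Given $(s,t)$, pick $(s',t)\in G$ and multiply by $(ss'^{-1},1)\in G$. So $G=S_r\times\mathrm{Gal}(h)$.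

**Step 4: the same for $\Gamma$.** Let $\Gamma_0\lhd\Gamma$ be the subgroup fixing all roots of $h(-x^2)$; it is normal because $\Gamma$ permutes these roots. It contains every $\tau$ of Lemma 2(A) with $\ell\in\Lambda$, because $\tau$ fixes all roots not over $S\subset O$. The image of $\Gamma_0$ in $\mathrm{Sym}(O)$ is normal in $S_r$, as $\Gamma\to\mathrm{Gal}(g)=S_r$ is onto, and it contains an odd permutation, so it is $S_r$. Hence, by (3), $\Gamma_0\cap\mathbb F_2^O$ is $S_r$-stable. It contains $e_{S'}$ with $|S'|=\min\Lambda<r$ and $e_S$ with $|S|$ odd, so it is $\mathbb F_2^O$ by Lemma 4. Thus $\Gamma_0$ acts on the roots of $g(-x^2)$ as the full $S_2\wr S_r$. In particular $\mathrm{Gal}(g(-x^2))=S_2\wr S_r$. By (1), $L$ is proportional to $g(-x^2)h(-x^2)$. So $\Gamma\le(S_2\wr S_r)\times\mathrm{Gal}(h(-x^2))$, it contains $(S_2\wr S_r)\times1$ and it projects onto the second factor. As in Step 3, equality holds.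

**Step 5: the degree bound.** We turn the given prime into a cycle whose support must lie in $O$. Let $p$ be an odd prime with $\frac{4n+\epsilon}3<p\le4n+\epsilon$. Since $2\lceil m/2\rceil=2n+1+\epsilon$ is even and $p$ is odd, the right side of the bound is a nonnegative integer. In the cases of Lemma 6, $n-r=0$ and the bound holds. In the other cases, $p\ne2n+1+\epsilon$ by parity, and:

* if $p\ge2n+2+\epsilon$, then $\ell=\frac12(4n+2+\epsilon-p)$ is an integer with $1\le\ell\le n$, condition (A) holds, and $n-\ell=\frac12\big(p-(2n+1+\epsilon)-1\big)$;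
* if $p\le2n+\epsilon$, then $\ell=\frac12(p-\epsilon)$ is an integer with $1\le\ell\le n$ (as $p\ge3$), condition (B) holds, and $n-\ell=\frac12\big((2n+1+\epsilon)-p-1\big)$.

In either case $n-\ell=\frac12(|p-2\lceil m/2\rceil|-1)$. If $\ell>n/2$, so $\ell\ge2$, then by Lemma 2 $G$ contains an $\ell$-cycle. Its support meets $O$, because $|O|=r>n/2$, hence lies in $O$, and $r\ge\ell$. If $\ell\le n/2$, then $r>n/2\ge\ell$. So $n-r\le n-\ell$, as claimed.

**Step 6: large $n$.** Let $x=2n+\epsilon$ and let $p$ be a prime in $[x-x^{0.525},x]$, from [BHP]. For $n$ large, $p$ is odd and $\frac{4n+\epsilon}3<p\le2n+\epsilon$, so Step 5 gives $n-r\le\frac12(2n+\epsilon-p)\le\frac12x^{0.525}\le\frac12(2n+1)^{0.525}$. $\blacksquare$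

## 14. Four equivalent conditions: proof of Theorem 3

Irreducibility of $J$ implies both group statements by Theorem 1.

If $\mathrm{Gal}(J)\cong S_n$, then $G\le\mathrm{Sym}(\Omega)$ has order $n!$, so $G=\mathrm{Sym}(\Omega)$ is transitive and $J$ is irreducible.

If $\mathrm{Gal}(L)\cong S_2\wr S_n$, then $\Gamma\le S_2\wr S_n$ has full order, so $\Gamma=S_2\wr S_n$. This is transitive on the $2n$ distinct roots of $L$, so $L$ is irreducible.

If $L$ is irreducible, so is $J$: a factorization $J=g_1g_2$ into nonconstant factors would give, by (1), the factorization of $L$ into constant multiples of $g_1(-x^2)$ and $g_2(-x^2)$. Thus $J$ irreducible implies $\mathrm{Gal}(L)\cong S_2\wr S_n$, which implies $L$ irreducible, which implies $J$ irreducible. Together with the equivalence of the first two conditions, all four are equivalent. $\blacksquare$
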